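# Greedy expansions that stall in a space close to $\ell_2$

## Two greedy algorithms that stall in a uniformly smooth space

All terms in the following statement are defined right after it.

**Theorem 1.** Let $\varepsilon\in(0,\frac12]$ and $t_0\in(0,1]$. There are a Banach space $X$, a dictionary $\mathcal D\subset X$, an element $f\in X$ with $\|f\|=1$, and a sequence $(f_m)_{m\ge0}$ in $X$ with $f_0=f$, such that:

1. The Banach–Mazur distance from $X$ to $\ell_2$ is at most $1+\varepsilon$, and $\rho_X(u)\le\frac{1+\varepsilon}{2(1-\varepsilon)}u^2$ for all $u>0$. Since also $\rho_X(u)\le u$, it follows that $\rho_X(u)\le\gamma u^q$ for every $q\in(1,2]$, with $\gamma=\max\big(1,\frac{1+\varepsilon}{2(1-\varepsilon)}\big)$.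
2. $\|f_m\|$ decreases to a limit $\ge1-\varepsilon>0$.
3. $(f_m)$ is the residual sequence of a realization of the WDGA with parameter $t$ for $f,\mathcal D$, for **every** $t\in(0,1]$ (including $t=1$). For every $t\in[t_0,1]$ it is the only realization.
4. $(f_m)$ is the residual sequence of a realization of the XGA for $f,\mathcal D$. It is the only realization, up to replacing $(\varphi_m,\lambda_m)$ by $(-\varphi_m,-\lambda_m)$.

Hence in a single uniformly smooth space with modulus of power type $2$ (so of every power type $q\in(1,2]$), the XGA and the WDGA for all $t\in(0,1]$ fail to converge strongly.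

### Dictionaries, norming functionals, smoothness

Let $X$ be a real Banach space.

**Dictionary.** A set $\mathcal D\subset X$ is a dictionary if its linear span is norm-dense in $X$, all its elements have norm $1$, and $g\in\mathcal D\iff-g\in\mathcal D$. Example: $\{\pm e_j\}$ in $\ell_2$, with $e_j$ the unit vectors. A dictionary may be very redundant; for instance the whole unit sphere is one.

**Norming functional.** For $f\ne0$, a functional $F_f\in X^*$ with $\|F_f\|_{X^*}=1$ and $F_f(f)=\|f\|$. In a Hilbert space $F_f=\langle f,\cdot\rangle/|f|$. In $\mathbb R^2$ with the maximum norm, every functional $(x_1,x_2)\mapsto sx_1+(1-s)x_2$ with $0\le s\le1$ is norming for $f=(1,1)$, so uniqueness can fail. It holds when $X$ is uniformly smooth.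

**Modulus of smoothness.**
$$\rho(u)=\rho_X(u)=\sup_{\|x\|=\|y\|=1}\Big(\tfrac12\big(\|x+uy\|+\|x-uy\|\big)-1\Big),\qquad u>0.$$
$X$ is uniformly smooth if $\rho(u)/u\to0$ as $u\to0$. It has a power type modulus of smoothness if $\rho(u)\le\gamma u^q$ for some $\gamma>0$ and $1<q\le2$. The triangle inequality always gives $\rho(u)\le u$. In $\mathbb R^2$ with the $\ell_1$ norm, $x=e_1,y=e_2$ show $\rho(u)=u$, so that space is not uniformly smooth. In a Hilbert space of dimension at least $2$,
$$\tfrac12(|x+uy|+|x-uy|)\le\sqrt{\tfrac12(|x+uy|^2+|x-uy|^2)}=\sqrt{1+u^2},$$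
with equality when $x\perp y$, so $\rho(u)=\sqrt{1+u^2}-1\le\frac12u^2$.

**Banach–Mazur distance.** The distance between isomorphic spaces $X$ and $Z$ is the infimum of $\|T\|\,\|T^{-1}\|$ over isomorphisms $T:X\to Z$. Example: if a Hilbert space is renormed so that $|x|/(1+\varepsilon)\le\|x\|\le|x|$, the identity shows that the distance between the two spaces is at most $1+\varepsilon$.

### The algorithms

Both start from $f_0:=f$ and stop if $f_{m-1}=0$.

**Weak Dual Greedy Algorithm (WDGA), parameter $t\in(0,1]$.** Choose $\varphi_m\in\mathcal D$ with $F_{f_{m-1}}(\varphi_m)\ge t\sup_{g\in\mathcal D}F_{f_{m-1}}(g)$; choose $a_m\in\mathbb R$ with $\|f_{m-1}-a_m\varphi_m\|=\min_{a\in\mathbb R}\|f_{m-1}-a\varphi_m\|$; set $f_m:=f_{m-1}-a_m\varphi_m$.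

**X-Greedy Algorithm (XGA).** Choose $\varphi_m\in\mathcal D$ and $\lambda_m\in\mathbb R$ with $\|f_{m-1}-\lambda_m\varphi_m\|=\inf_{\lambda\in\mathbb R,\,g\in\mathcal D}\|f_{m-1}-\lambda g\|$; set $f_m:=f_{m-1}-\lambda_m\varphi_m$.

The WDGA looks for a steep direction and then searches along the line. The XGA searches all lines at once. A realization is a sequence of admissible choices at every step. For the XGA, and for the WDGA with $t=1$, the required element may fail to exist at some step; only realizations that exist are considered. The algorithm converges in the strong sense for $f$ and $\mathcal D$ if every realization has $\|f_m\|\to0$, where stopping at $f_m=0$ counts as convergence.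

### Reading the theorem

The question, taken from the paper "Weak Convergence of Greedy Algorithms in Banach Spaces", is whether uniform smoothness of $X$ guarantees strong convergence of the XGA, or of the WDGA for every $t\in(0,1]$, for each $f$ and every dictionary; and whether a power type modulus helps. Theorem 1 answers all four questions negatively. For the WDGA the failure occurs for each individual $t$, and the same space, dictionary and element serve all $t$ and the XGA together. The modulus has the best exponent $q=2$, and its constant tends to the Hilbert constant $\frac12$ as $\varepsilon\to0$. The failure does not come from an unlucky choice either: the XGA is forced along $(f_m)$, and so is the WDGA for $t\ge t_0$, with $t_0$ as small as we please.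

Smoothness and closeness to $\ell_2$ are therefore not what decides the matter. The second main result names a condition that does suffice.

**Theorem 2.** Suppose $\rho_X(u)\le\gamma u^2$ for all $u>0$, and suppose $X$ is uniformly convex of power type $2$, i.e. there is $c>0$ with $\|\frac{x+y}2\|\le1-c\|x-y\|^2$ whenever $\|x\|,\|y\|\le1$. Then for every $\mathcal D$ and every $f\in X$, the XGA and the WDGA with any $t\in(0,1]$ converge in the strong sense.

Example: a Hilbert space satisfies both hypotheses. We just saw $\rho(u)\le\frac12u^2$, and the parallelogram law gives $|\frac{x+y}2|^2\le1-\frac14|x-y|^2$, so $c=\frac18$ works because $\sqrt{1-v}\le1-\frac v2$.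

We prove Theorem 2 first. Its proof is the natural attempt at the general question, and seeing where it uses convexity tells us how to build Theorem 1.

## Two cases by hand

**A redundant pair in the plane.** Take the Euclidean plane, $\mathcal D=\{\pm e_1,\pm g\}$ with $g=(e_1+e_2)/\sqrt2$, and $f=(0,1)$. In a Hilbert space the best point on the line through $f_{m-1}$ in direction $\varphi$ is $f_{m-1}-\langle f_{m-1},\varphi\rangle\varphi$. Here $\langle f,e_1\rangle=0$ and $\langle f,g\rangle=1/\sqrt2$, so $g$ (up to sign for the XGA) is forced and $f_1=f-\frac1{\sqrt2}g=(-\frac12,\frac12)$. Now $\langle f_1,g\rangle=0$ and $\langle f_1,-e_1\rangle=\frac12$, so $f_2=f_1-\frac12(-e_1)=(0,\frac12)$. The residual halves every two steps: the algorithms converge but never stop. After each step the residual is orthogonal to the direction just used.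

**Finite dimensions.** Let $X$ be uniformly smooth. We use the basic estimate below throughout.

**Lemma 1.** If $X$ is uniformly smooth, $x\neq0$, $\|g\|=1$ and $\lambda>0$, then
$$\|x-\lambda g\|\le\|x\|-\lambda F_x(g)+2\|x\|\,\rho(\lambda/\|x\|).\tag{1}$$

*Proof.* By the definition of $\rho$, after scaling, $\|x+\lambda g\|+\|x-\lambda g\|\le2\|x\|(1+\rho(\lambda/\|x\|))$. Also $\|x+\lambda g\|\ge F_x(x+\lambda g)=\|x\|+\lambda F_x(g)$. Subtract. $\square$

Consider a realization of either algorithm that does not stop. The norms $\|f_m\|$ do not increase, since the coefficient $0$ is allowed. Let $\alpha=\lim\|f_m\|$ and suppose $\alpha>0$. Put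
$$s_m=\sup_{g\in\mathcal D}F_{f_{m-1}}(g),\qquad\Delta_m=\|f_{m-1}\|-\|f_m\|,\qquad\sum_m\Delta_m=\|f\|-\alpha<\infty .$$
We have $s_m>0$, since otherwise, by symmetry, $F_{f_{m-1}}$ would vanish on $\mathcal D$, hence on $X$. At each step there is $g_m\in\mathcal D$ with
$$F_{f_{m-1}}(g_m)\ge\kappa s_m,\qquad\|f_m\|\le\|f_{m-1}-\lambda g_m\|\quad\text{for all }\lambda\in\mathbb R.\tag{2}$$
For the WDGA take $g_m=\varphi_m$ and $\kappa=t$. For the XGA take any $g_m$ with $F_{f_{m-1}}(g_m)\ge\frac12s_m$ and $\kappa=\frac12$.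

*Claim: $s_m\to0$.* If $s_m\ge s>0$ for infinitely many $m$, choose $v>0$ with $\rho(v)\le v\kappa s/4$, and apply (1) with $x=f_{m-1}$, $g=g_m$, $\lambda=v\|f_{m-1}\|$. For these $m$ we get $\Delta_m\ge\|f_{m-1}\|(v\kappa s-2\rho(v))\ge\alpha v\kappa s/2$, which contradicts $\sum\Delta_m<\infty$.

If $\dim X<\infty$ we are done. Along a subsequence $f_m\to f_\infty$ and $F_{f_m}\to G$, with $\|G\|=1$ and $G(f_\infty)=\alpha$. But $|G(g)|\le\lim s_{m+1}=0$ for each $g\in\mathcal D$, so $G=0$, a contradiction.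

In infinite dimensions the same claim says only that $F_{f_m}\to0$ on $\mathcal D$, hence weak-$*$ (the $F_{f_m}$ are bounded and $\mathcal D$ spans a dense subspace). Norm-one functionals may well do that, so compactness gives nothing more.

## Slopes against step lengths, and the proof of Theorem 2

Call $s_m$ the slope and $|a_m|$ the step length at step $m$; for the XGA write $a_m=\lambda_m$. Keep the realization with $\alpha>0$, and let $\mathcal A_n=\sum_{j\le n}|a_j|$.

**Step 1. What contradiction to aim for.** *This step converts $\alpha>0$ into a lower bound on slope times total step length.* Given $\eta>0$, choose a finite sum $g=\sum c_ig_i$ with $g_i\in\mathcal D$ and $\|f-g\|\le\eta$, and let $\Lambda=\sum|c_i|$. Since $f_n=f-\sum_{j\le n}a_j\varphi_j$ and, by symmetry of $\mathcal D$, $|F_{f_n}(h)|\le s_{n+1}$ for every $h\in\mathcal D$,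
$$\alpha\le\|f_n\|=F_{f_n}(f-g)+F_{f_n}(g)-\sum_{j\le n}a_jF_{f_n}(\varphi_j)\le\eta+s_{n+1}(\Lambda+\mathcal A_n).\tag{3}$$
Since $s_{n+1}\to0$, it would suffice to know that $\liminf_ns_{n+1}\mathcal A_n=0$: then $\alpha\le\eta$ for every $\eta>0$, which is absurd.

**Step 2. What smoothness gives.** *This step bounds the slopes.* Suppose $\rho(u)\le\gamma u^2$. In (1) with $x=f_{m-1}$, $g=g_m$ put $\lambda=\|x\|F_x(g)/(4\gamma)$. The decrease is at least
$$\lambda F_x(g)-\frac{2\gamma\lambda^2}{\|x\|}=\|x\|F_x(g)^2\Big(\frac1{4\gamma}-\frac1{8\gamma}\Big)=\frac{\|x\|F_x(g)^2}{8\gamma},$$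
so by (2)
$$\Delta_m\ge\frac{\alpha\kappa^2}{8\gamma}s_m^2 .\tag{4}$$
In particular $\sum s_m^2<\infty$.

**The point at which smoothness is not enough.** We need to control $\mathcal A_n$, that is, the lengths $|a_m|$. Smoothness says how fast the norm must fall along a steep direction. It does not say how far away the minimum on the line lies. From $\|a_m\varphi_m\|=\|f_{m-1}-f_m\|$ we know only $|a_m|\le2\|f\|$, and with $\mathcal A_n\le2n\|f\|$ the bound $\sum s_m^2<\infty$ does not give $\liminf s_{n+1}\mathcal A_n=0$: slopes of size $1/n$ are square summable. Convexity is what bounds the step lengths.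

**Step 3. What convexity gives.** *This step bounds the lengths.* Let $R=\|f_{m-1}\|$. By minimality of $a_m$ on its line,
$$\Big\|\frac{f_{m-1}+f_m}2\Big\|=\Big\|f_{m-1}-\frac{a_m}2\varphi_m\Big\|\ge\|f_m\| .$$
Apply the convexity hypothesis to $f_{m-1}/R$ and $f_m/R$, which lie in the unit ball at distance $|a_m|/R$: $\|f_m\|\le R(1-ca_m^2/R^2)$. Hence
$$\Delta_m\ge\frac{ca_m^2}R\ge\frac{ca_m^2}{\|f\|} .\tag{5}$$

**Step 4. Multiply.** *This step combines the two bounds so that they become summable.* The product of (4) and (5) gives $|a_m|s_m\le C'\Delta_m$ with $C'$ independent of $m$. So $\sum|a_m|s_m<\infty$.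

**Step 5. The contradiction.** *This step proves $\liminf s_{n+1}\mathcal A_n=0$.* If $(\mathcal A_n)$ is bounded, this follows from $s_n\to0$. Otherwise $\mathcal A_n\to\infty$; suppose $s_{n+1}\mathcal A_n\ge\eta_0>0$ for $n\ge n_0$, with $\mathcal A_{n_0}>0$. Since $|a_{n+1}|=\mathcal A_{n+1}-\mathcal A_n$ and $v\ge\log(1+v)$ for $v\ge0$,
$$\infty>\sum_{n\ge n_0}|a_{n+1}|s_{n+1}\ge\eta_0\sum_{n\ge n_0}\frac{\mathcal A_{n+1}-\mathcal A_n}{\mathcal A_n}\ge\eta_0\sum_{n\ge n_0}\log\frac{\mathcal A_{n+1}}{\mathcal A_n}=\infty,$$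
a contradiction. By Step 1, Theorem 2 is proved. $\blacksquare$

**The shape of a counterexample.** With $\rho(u)\le\gamma u^2$ but no convexity, (3) shows that a realization with $\alpha>0$ has $\liminf s_{n+1}\mathcal A_n\ge\alpha$, hence $s_{n+1}$ is at least a constant times $1/n$ for large $n$, while $\sum s_m^2<\infty$. The simplest profile is
$$|a_m|\asymp1,\qquad s_m\asymp\frac1m,\qquad\Delta_m\asymp\frac1{m^2}.$$
We look for long steps that cost almost nothing.

## Segments in the unit sphere: long steps at quadratic cost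

A long step at almost no cost suggests a unit sphere containing segments. Consider $\mathbb R\oplus\mathbb R^2$ with $B_2$ the Euclidean ball, $B_1=\{(0;b):|b_1|+|b_2|\le1\}$, and the norm with unit ball $B_2+\varepsilon B_1$. The dual norm of $\langle\psi,\cdot\rangle$ is the supremum over $B_2+\varepsilon B_1$, namely $N^*(\psi)=|\psi|+\varepsilon\max(|\psi_1|,|\psi_2|)$, where $\psi_1,\psi_2$ are the coordinates in $\mathbb R^2$. Take $\psi=(\sqrt{1-2\theta^2};\theta,\theta)$ with $0<\theta<1/\sqrt2$, a unit vector whose two last coordinates tie. The points $\psi+\varepsilon e_1$ and $\psi+\varepsilon e_2$ lie in the ball, and $\langle\psi,\psi+\varepsilon e_i\rangle=1+\varepsilon\theta=N^*(\psi)$ for $i=1,2$. So both have norm $1$, with the same norming functional, and the whole segment between them lies in the sphere. Adding the Euclidean ball $B_2$ rounds off the corners of $\varepsilon B_1$, so smoothness survives (Lemma 2 below), but convexity does not.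

Now let the functional turn as we move. Let $V,V'$ be Euclidean unit vectors, and suppose the largest coordinate (in absolute value) of $V'$ equals $\theta'>0$ and is attained at both $e_1$ and $e_2$. Put $F'=\langle V',\cdot\rangle/(1+\varepsilon\theta')$, the norming functional of $V'+\varepsilon e_2$. At the old point $V+\varepsilon e_1$,
$$F'(V+\varepsilon e_1)=\frac{\langle V',V\rangle+\varepsilon\theta'}{1+\varepsilon\theta'}=1-\frac{|V-V'|^2}{2(1+\varepsilon\theta')} .$$
Moving from $V+\varepsilon e_1$ to a multiple of $V'+\varepsilon e_2$ is a step of length about $\varepsilon\|e_1-e_2\|$. Its cost is quadratic in the turn $V-V'$. So we seek unit vectors $V_m$, with residuals proportional to $x_m=V_m+\varepsilon e_m$, such that: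

- the coordinates of $V_m$ at $e_m$ and $e_{m-1}$ tie for the maximum, with common value $\theta_m\asymp1/m$;
- $|V_m-V_{m-1}|\lesssim1/m$, so the costs are summable;
- at $x_n$ the step towards $x_{n+1}$ is far steeper than every other step $\pm(x_{k-1}-x_k)$, so that the greedy rule takes it.

**The small coordinates.** Let $V_m$ have coordinate $\theta_m\beta(m-j)$ at $e_j$. The tie needs $\beta(0)=\beta(1)=1$. To leading order the step $x_{k-1}-x_k$ is $\varepsilon(e_{k-1}-e_k)$, and $V_n$ assigns to it $\varepsilon\theta_n\big(\beta(n-k+1)-\beta(n-k)\big)$. For $k=n+1$ this is $\varepsilon\theta_n(\beta(0)-\beta(-1))$, and $\beta(-1)=0$ makes it $\varepsilon\theta_n$. The obvious try is $\beta=1$ on $\{0,1\}$ and $0$ elsewhere. It stops working at $k=n-1$, where the increment is $\beta(2)-\beta(1)=-1$. Dictionaries are symmetric, so the backward step $-(x_{n-2}-x_{n-1})$ has the same leading slope as the desired one, and the leading term no longer decides the choice. The cure is to let $\beta$ descend slowly,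 in $p$ steps of size $1/p$. All competing slopes are then smaller by a factor $1/p$.

**The large component.** The small coordinates carry Euclidean norm of order $\theta_m$, so the rest of the unit vector $V_m$ must sit elsewhere, in a vector $\sigma_my_m$ with $|y_m|=1$. A constant $y_m=y$ is impossible: then the norming functionals $F_n=\langle V_n,\cdot\rangle/(1+\varepsilon\theta_n)$ would satisfy $F_n(x_L)\to\sigma_L\ne0$ for the initial element $f=x_L$, while in a stalling realization $F_{f_m}\to0$ weak-$*$. Orthonormal $y_m$ are impossible too, since $|y_k-y_{k-1}|^2=2$ makes every cost of order $1$. We need $y_m$ turning by about $1/m$ at step $m$ and tending weakly to $0$, so that the total turn diverges like $\sum1/m$. The choice below has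
$$\langle y_m,y_k\rangle=\frac{2mk}{m^2+k^2}=\frac1{\cosh(\log m-\log k)},$$
which depends only on $\log m-\log k$. The resulting slopes $|\langle y_n,y_{k-1}-y_k\rangle|\le2/n$ must be small against $\varepsilon\theta_n$, so we take $\theta_n=C/n$ with $C$ large compared with $1/\varepsilon$. Finally the indices start at a large $L$, so that $\sum_{k>L}\theta_k^2$ is small.

## The norm with ball $B_2+\varepsilon B_1$

Fix $\varepsilon\in(0,\frac12]$ and $t_0\in(0,1]$. Let $Y=L_2(0,\infty)$, let $W=\ell_2(\mathbb Z_{\ge0})$ with unit vectors $e_j$, and let $H=Y\oplus W$ with Euclidean norm $|\cdot|$ and inner product $\langle\cdot,\cdot\rangle$. For $\psi=(v;b)\in H$ put $|\psi|_\infty=\sup_j|b_j|$. Let $B_2$ be the closed unit ball of $H$, $B_1=\{(0;b):\sum|b_j|\le1\}$, and $B=B_2+\varepsilon B_1$.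

Both $B_1$ and $B_2$ are bounded, convex and closed (for $B_1$: limits in $\ell_2$ are coordinatewise, so Fatou's lemma applies). Hence they are weakly compact, and $B$, the image of a weakly compact set under addition, is weakly compact and so closed. It is convex and symmetric, and $B_2\subset B\subset(1+\varepsilon)B_2$ because $B_1\subset B_2$. Let $\|\cdot\|$ be the norm with unit ball $B$. Then
$$\frac{|x|}{1+\varepsilon}\le\|x\|\le|x|,\qquad N^*(\psi):=\sup_{x\in B}\langle\psi,x\rangle=|\psi|+\varepsilon|\psi|_\infty,\tag{6}$$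
and $N^*(\psi)$ is the norm of the functional $\langle\psi,\cdot\rangle$ on $(H,\|\cdot\|)$.

**Lemma 2.** If $\|x\|=1$ and $F$ is a norming functional of $x$ on $(H,\|\cdot\|)$, then
$$\|x+h\|\le1+F(h)+K|h|^2\quad(h\in H),\qquad K=\frac1{2(1-\varepsilon^2)} .$$
Consequently $\rho_H(u)\le K(1+\varepsilon)^2u^2=\frac{1+\varepsilon}{2(1-\varepsilon)}u^2$.

*Proof.* *First, express $F$ through a decomposition of $x$.* Let $F=\langle\psi,\cdot\rangle$ with $N^*(\psi)=1$. Since $x\in B$, write $x=a+w$ with $|a|\le1$, $w\in\varepsilon B_1$. Then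
$$1=\langle\psi,a\rangle+\langle\psi,w\rangle\le|\psi|+\varepsilon|\psi|_\infty=1 ,$$
so both terms are extremal: $a=\psi/|\psi|$ and $\langle\psi,w\rangle=\varepsilon|\psi|_\infty\ge0$. Put $A=1+\langle a,w\rangle\ge1$. From $1=F(x)=|\psi|(\langle a,a\rangle+\langle a,w\rangle)=|\psi|A$ we get $F(h)=\langle a,h\rangle/A$.

*Next, exhibit $x+h$ in a dilate of $B$.* Let $\delta=F(h)+K|h|^2$ and $\mu=1+\delta$. As $|F(h)|\le|h|$ and $K\ge\frac12$, $\mu\ge1-|h|+\frac12|h|^2>0$. We show $|x+h-\mu w|\le\mu$; then $x+h\in\mu w+\mu B_2\subset\mu B$, so $\|x+h\|\le\mu$, which is the claim. Now $x+h-\mu w=a+h-\delta w$ and $\langle a,w\rangle=A-1$, so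
$$|a+h-\delta w|^2=1+2\langle a,h\rangle-2\delta(A-1)+|h-\delta w|^2 ,$$
and $|a+h-\delta w|^2\le(1+\delta)^2$ is equivalent to
$$2\langle a,h\rangle+|h-\delta w|^2\le2\delta A+\delta^2=2\langle a,h\rangle+2AK|h|^2+\delta^2 .$$
Since $|w|\le\varepsilon$ and $2\varepsilon|\delta||h|\le(1-\varepsilon^2)\delta^2+\frac{\varepsilon^2}{1-\varepsilon^2}|h|^2$,
$$|h-\delta w|^2\le|h|^2+2\varepsilon|\delta||h|+\varepsilon^2\delta^2\le\frac{|h|^2}{1-\varepsilon^2}+\delta^2=2K|h|^2+\delta^2\le2AK|h|^2+\delta^2 .$$

*Finally, the modulus.* For $\|y\|=1$ we have $|y|\le1+\varepsilon$. Take $h=\pm uy$ and average; the terms $F(\pm uy)$ cancel. $\square$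

## The turning vectors $V_m$

**Step 1. Parameters.** *These are fixed once, so that all later error terms are controlled.* Fix an integer $p\ge17$ with $4/p<t_0$. Put $C=4p/\varepsilon$, fix an integer $L\ge800p^3/\varepsilon^3$, and put $\theta_m=C/m$ for $m\ge L$ and $\tau=\theta_L$. Then
$$\theta_m\le\tau\le\frac{\varepsilon^2}{200p^2} .\tag{7}$$

**Step 2. The large component.** *This step supplies unit vectors that turn by about $1/m$.* Let $y_m(x)=\sqrt2\,m\,e^{-m^2x}\in Y$. Exponentials with distinct rates are linearly independent, and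
$$c_{mk}:=\langle y_m,y_k\rangle=2mk\int_0^\infty e^{-(m^2+k^2)x}\,dx=\frac{2mk}{m^2+k^2} .$$
Hence $|y_m|=1$ and
$$0\le c_{mk}\le\frac{2k}m,\qquad|y_k-y_{k-1}|^2=\frac2{k^2+(k-1)^2}\le\frac1{(k-1)^2},\qquad|c_{nk}-c_{n,k-1}|\le\frac2n .\tag{8}$$
The middle relation is $2-2c_{k,k-1}$ written out. The last follows from the mean value theorem in $k$, since
$$|\partial_kc_{nk}|=\frac{2n|n^2-k^2|}{(n^2+k^2)^2}\le\frac{2n}{n^2+k^2}\le\frac2n.$$

**Step 3. The profile.** *This step supplies the tie and the slow descent.* Let $\beta(0)=1$, $\beta(i)=1-\frac{i-1}p$ for $1\le i\le p+1$, and $\beta(i)=0$ for all other integers. Then $0\le\beta\le1$ and $\beta(0)=\beta(1)=1$. The increments $\beta(i)-\beta(i-1)$ are $1$ at $i=0$, $0$ at $i=1$, $-\frac1p$ for $2\le i\le p+1$, and $0$ otherwise. So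
$$|\beta(i)-\beta(i-1)|\le\frac1p\ \ (i\ne0,1),\qquad\sum_i(\beta(i)-\beta(i-1))^2=1+\frac1p .\tag{9}$$
Put $S=\sum_i\beta(i)^2\le p+1\le2p$.

**Step 4. The vectors.** *This step assembles unit vectors $V_m$, points $x_m$ and their norming functionals.* For $m\ge L$ let $b_m=\sum_i\beta(i)e_{m-i}$; all indices are nonnegative because $L>p$. The $e_j$-coordinate of $b_m$ is $\beta(m-j)$, $|b_m|^2=S$, and $0\le\langle b_n,b_k\rangle\le S$. Put $\sigma_m=\sqrt{1-S\theta_m^2}$, which lies in $[\frac12,1]$ by (7), and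
$$V_m=(\sigma_my_m;\theta_mb_m),\quad x_m=V_m+\varepsilon e_m,\quad A_m=1+\varepsilon\theta_m,\quad F_m=\frac{\langle V_m,\cdot\rangle}{A_m} .$$
Then $|V_m|=1$ and $|V_m|_\infty=\theta_m$, so $N^*(V_m)=A_m$ and $\|F_m\|=1$. Also $x_m\in B$ and $\langle V_m,x_m\rangle=1+\varepsilon\theta_m\beta(0)=A_m$. Hence $F_m(x_m)=1=\|x_m\|$, and $F_m$ is the norming functional of $x_m$.

**Step 5. The cost $\delta_k$.** *This step identifies the norm lost in passing from $x_{k-1}$ to $x_k$.* The tie $\beta(1)=1$ says that $V_k$ has $e_{k-1}$-coordinate $\theta_k$. So for $k\ge L+1$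
$$F_k(x_{k-1})=\frac{\langle V_k,V_{k-1}\rangle+\varepsilon\theta_k}{A_k}=1-\delta_k,\qquad\delta_k=\frac{1-\langle V_k,V_{k-1}\rangle}{A_k}=\frac{|V_k-V_{k-1}|^2}{2A_k} .\tag{10}$$

**Step 6. Two-sided bounds on $\delta_k$.** *The upper bound makes $\sum\delta_k$ small; the lower bound will be needed to beat competitors in the XGA.* First, since $\sigma_k+\sigma_{k-1}\ge1$,
$$0\le\sigma_k-\sigma_{k-1}\le S(\theta_{k-1}^2-\theta_k^2)=SC^2\frac{2k-1}{k^2(k-1)^2}\le\frac{2SC^2}{k(k-1)^2} .\tag{11}$$
Expanding the square and using (8), (11) and $C^4/(k^2(k-1)^2)=\theta_k^2\theta_{k-1}^2\le\tau^4$,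
$$|\sigma_ky_k-\sigma_{k-1}y_{k-1}|^2=\sigma_k\sigma_{k-1}|y_k-y_{k-1}|^2+(\sigma_k-\sigma_{k-1})^2\le\frac{1+4S^2\tau^4}{(k-1)^2}\le\frac2{C^2}\theta_{k-1}^2\le0.01\,\theta_{k-1}^2,$$
because $C\ge136$. Next, $\theta_kb_k-\theta_{k-1}b_{k-1}=\theta_k(b_k-b_{k-1})-(\theta_{k-1}-\theta_k)b_{k-1}$ with $\theta_{k-1}-\theta_k=\theta_{k-1}/k$, so by (9)
$$|\theta_kb_k-\theta_{k-1}b_{k-1}|\le\theta_k\sqrt{1+1/p}+\frac{\theta_{k-1}}k\sqrt S\le1.04\,\theta_{k-1},$$
since $\sqrt{18/17}<1.03$ and $\sqrt S/k\le\sqrt{2p}/L<0.01$. Adding the squares, and using $A_k\ge1$,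
$$|V_k-V_{k-1}|^2\le2\theta_{k-1}^2,\qquad\delta_k\le\theta_{k-1}^2<1 .\tag{12}$$
For the lower bound look only at the $e_k$-coordinate, which is $\theta_k$ in $V_k$ and $\theta_{k-1}\beta(-1)=0$ in $V_{k-1}$. With $A_k\le\frac32$ and $((k-1)/k)^2\ge\frac12$,
$$\delta_k\ge\frac{\theta_k^2}{2A_k}\ge\frac{\theta_k^2}3\ge\frac{\theta_{k-1}^2}6>0 .\tag{13}$$
Finally, $\sum_{j\ge L}j^{-2}\le\frac1{L^2}+\frac1L\le\frac2L$, so by (12) and (7)
$$\sum_{k>L}\delta_k\le C^2\cdot\frac2L=2C\tau=\frac{8p\tau}\varepsilon\le\varepsilon .\tag{14}$$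

## Residuals, dictionary and space

**Step 1. Residuals.** *They are the $x_k$, scaled so that the norm drops by the factor $1-\delta_k$.* Let $N_L=1$, $N_k=N_{k-1}(1-\delta_k)$ and $r_k=N_kx_k$ for $k\ge L$. Then $\|r_k\|=N_k$ is decreasing, with limit $\prod_{k>L}(1-\delta_k)\ge1-\sum_{k>L}\delta_k\ge1-\varepsilon$ by (14). The norming functional of $r_k$ is $F_k$.

**Step 2. Dictionary.** *It consists of the normalized differences of consecutive residuals.* For $k\ge L+1$ put
$$d_k=\frac{r_{k-1}-r_k}{N_{k-1}}=x_{k-1}-(1-\delta_k)x_k=\varepsilon(e_{k-1}-e_k)+(V_{k-1}-V_k)+\delta_kx_k .\tag{15}$$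
By (12) and $|x_k|\le1+\varepsilon\le2$,
$$|d_k-\varepsilon(e_{k-1}-e_k)|\le\sqrt2\,\tau+2\tau^2\le2\tau\le\frac\varepsilon{50} .$$
The ball $B$ is invariant under permutations of the coordinates of $W$, so $\omega:=\|e_{k-1}-e_k\|$ does not depend on $k$, and $\omega\ge\sqrt2/(1+\varepsilon)>0.9$. Since $\|\cdot\|\le|\cdot|$, we get $|\,\|d_k\|-\varepsilon\omega|\le\varepsilon/50$, so the ratio of any two of the numbers $\|d_k\|$ is at most $\frac{\omega+0.02}{\omega-0.02}<2$. Altogether
$$d_k\ne0,\quad\|d_k\|\le2\|d_j\|\ (j,k>L),\quad\langle e_{k-1},d_k\rangle\ge\frac\varepsilon2,\quad\langle e_k,d_k\rangle\le-\frac\varepsilon2 .\tag{16}$$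
Let $\varphi_k=d_k/\|d_k\|$, $\mathcal D=\{\pm\varphi_k:k\ge L+1\}$, $X=\overline{\operatorname{span}}\,\mathcal D\subset(H,\|\cdot\|)$, and $f=r_L$, so $\|f\|=1$.

**Step 3. All $r_k$ lie in $X$.** *Without this $f$ would not be an element of the space; here the weak decay of $y_k$ enters.* We have $r_L-r_k=\sum_{L<j\le k}N_{j-1}d_j\in\operatorname{span}\mathcal D$. We show $r_k\to0$ weakly in $H$. For fixed $j$, $\langle y_k,y_j\rangle=c_{kj}\le2j/k\to0$. Since $|y_k|=1$, it follows that $\langle y_k,v\rangle\to0$ for $v$ in the closed span of the $y_j$; for $v$ orthogonal to that span the inner product is $0$. So $y_k\to0$ weakly. Further $|\theta_kb_k|=\theta_k\sqrt S\to0$ and $e_k\to0$ weakly, and the factors $N_k,\sigma_k$ are bounded. Thus $r_L$ is the weak limit of $r_L-r_k\in X$. A closed subspace is weakly closed, so $r_L\in X$, and then every $r_k\in X$. Thus $\mathcal D$ is a dictionary in $X$, and $F_k|_X$ is the norming functional of $r_k$ in $X$.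

**Step 4. Parts 1 and 2 of Theorem 1.** The space $(X,|\cdot|)$ is a separable Hilbert space. It is infinite dimensional, since it contains all $r_k$, whose $Y$-components $N_k\sigma_ky_k$ are linearly independent. So it is isometric to $\ell_2$, and by (6) the Banach–Mazur distance from $X$ to $\ell_2$ is at most $1+\varepsilon$. The bound on $\rho_X$ is Lemma 2 with $\rho_X\le\rho_H$. With $\gamma=\max(1,\frac{1+\varepsilon}{2(1-\varepsilon)})$ and $q\in(1,2]$: for $u\le1$, $\rho_X(u)\le\gamma u^2\le\gamma u^q$; for $u\ge1$, $\rho_X(u)\le u\le\gamma u^q$. This is part 1. With $f_m:=r_{L+m}$, part 2 is Step 1. It remains to show that both algorithms go from $r_n$ to $r_{n+1}$.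

## The slopes $\langle V_n,d_k\rangle$

**Lemma 3.** Let $n\ge L$ and $k\ge L+1$. Then

(i) $\langle V_k,d_k\rangle=0$;

(ii) $\langle V_n,d_{n+1}\rangle\ge\varepsilon\theta_n$;

(iii) $|\langle V_n,d_k\rangle|\le\frac{2\varepsilon}p\theta_n$ if $k\ne n+1$.

*Proof.* (i) By (10), $F_k(r_{k-1}-r_k)=N_{k-1}(1-\delta_k)-N_k=0$.

For the rest, recall that $V_n$ has $e_j$-coordinate $\theta_n\beta(n-j)$. By (15), $\langle V_n,d_k\rangle=T_1+T_2+T_3$ with
$$T_1=\langle V_n,V_{k-1}-V_k\rangle,\qquad T_2=\varepsilon\theta_n\big(\beta(n-k+1)-\beta(n-k)\big),\qquad T_3=\delta_k\langle V_n,x_k\rangle .$$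

(ii) Let $k=n+1$. Then $T_1=1-\langle V_n,V_{n+1}\rangle\ge0$ and $T_2=\varepsilon\theta_n(\beta(0)-\beta(-1))=\varepsilon\theta_n$. Moreover $T_3\ge0$, because
$$\langle V_n,x_k\rangle=\sigma_n\sigma_kc_{nk}+\theta_n\theta_k\langle b_n,b_k\rangle+\varepsilon\theta_n\beta(n-k)\ge0 .\tag{17}$$

(iii) If $k=n$, use (i). Let $k\ne n,n+1$. Then the index $n-k+1$ is neither $1$ nor $0$, and (9) gives $|T_2|\le\varepsilon\theta_n/p$.

*The term $T_1$.* Its $Y$-part is $\sigma_n(\sigma_{k-1}c_{n,k-1}-\sigma_kc_{nk})$. By (8) and (11),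
$$|\sigma_{k-1}c_{n,k-1}-\sigma_kc_{nk}|\le|c_{n,k-1}-c_{nk}|+|\sigma_k-\sigma_{k-1}|\,c_{nk}\le\frac2n+\frac{2SC^2}{k(k-1)^2}\cdot\frac{2k}n=\frac{\theta_n}C\big(2+4S\theta_{k-1}^2\big).$$
Here $4S\theta_{k-1}^2/C\le8p\tau^2\varepsilon/(4p)=2\varepsilon\tau^2\le\tau$, so the $Y$-part is at most $\theta_n(\frac2C+\tau)$. The $W$-part is $\theta_n(\theta_{k-1}\langle b_n,b_{k-1}\rangle-\theta_k\langle b_n,b_k\rangle)$, where both numbers being subtracted lie in $[0,S\tau]$, so it is at most $\theta_nS\tau$ in absolute value. Hence $|T_1|\le\theta_n(\frac2C+\tau+S\tau)$.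

*The term $T_3$.* By (17), (8) and (12),
$$0\le T_3\le\theta_{k-1}^2\Big(\frac{2k}n+\theta_n(S\tau+\varepsilon)\Big).$$
Since $k\le2(k-1)$, $\theta_{k-1}^2\frac{2k}n\le\theta_{k-1}^2\frac{4(k-1)}n=\frac{4C\theta_{k-1}}n=4\theta_{k-1}\theta_n\le4\tau\theta_n$. Since $S\tau+\varepsilon\le2$, the other part is at most $2\tau^2\theta_n\le\tau\theta_n$. So $T_3\le5\tau\theta_n$.

*Sum.* Altogether $|\langle V_n,d_k\rangle|\le\theta_n\big(\frac\varepsilon p+\frac2C+(S+6)\tau\big)$. Here $\frac2C=\frac\varepsilon{2p}$, and $S+6\le p+7\le3p$ with (7) gives $(S+6)\tau\le3p\tau\le\frac{3\varepsilon^2}{200p}\le\frac\varepsilon{2p}$. The sum is at most $\frac{2\varepsilon}p\theta_n$. $\square$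

## Line minimization along $\varphi_{n+1}$

**Lemma 4.** For $n\ge L$, $\min_{a\in\mathbb R}\|r_n-a\varphi_{n+1}\|=N_{n+1}$, and the only minimizer is $a=N_n\|d_{n+1}\|$, for which $r_n-a\varphi_{n+1}=r_{n+1}$.

*Proof.* *The value.* By Lemma 3(i), $F_{n+1}(\varphi_{n+1})=0$. So $\|r_n-a\varphi_{n+1}\|\ge F_{n+1}(r_n)=N_n(1-\delta_{n+1})=N_{n+1}$ for all $a$. For $a=N_n\|d_{n+1}\|$ we have $a\varphi_{n+1}=N_nd_{n+1}=r_n-r_{n+1}$, and $\|r_{n+1}\|=N_{n+1}$.

*Uniqueness.* The sphere contains segments, so this needs an argument; the $Y$-components provide it. Suppose $\|r_{n+1}+s\varphi_{n+1}\|=N_{n+1}$ and put $z=(r_{n+1}+s\varphi_{n+1})/N_{n+1}\in B$. Since $\langle V_{n+1},\varphi_{n+1}\rangle=0$, $\langle V_{n+1},z\rangle=\langle V_{n+1},x_{n+1}\rangle=A_{n+1}$. Write $z=a+w$ with $a\in B_2$, $w\in\varepsilon B_1$. Then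
$$1+\varepsilon\theta_{n+1}=\langle V_{n+1},a\rangle+\langle V_{n+1},w\rangle,\qquad\langle V_{n+1},a\rangle\le1,\qquad\langle V_{n+1},w\rangle\le\varepsilon\theta_{n+1},$$
so $\langle V_{n+1},a\rangle=1$, which forces $a=V_{n+1}$. As $w\in W$, $z$ has the same $Y$-component as $V_{n+1}$, hence as $x_{n+1}$. So $s\varphi_{n+1}$ has zero $Y$-component. But the $Y$-component of $d_{n+1}$ is $\sigma_ny_n-(1-\delta_{n+1})\sigma_{n+1}y_{n+1}\ne0$, because $y_n,y_{n+1}$ are linearly independent. Hence $s=0$. $\square$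

## The WDGA follows $(r_n)$

*We show that at $r_n$ the slope of $\varphi_{n+1}$ beats all others by the factor $p/4$.* Let $n\ge L$. By Lemma 3(ii), $F_n(\varphi_{n+1})\ge\varepsilon\theta_n/(A_n\|d_{n+1}\|)>0$. For $k\ne n+1$, Lemma 3(iii) and $\|d_{n+1}\|\le2\|d_k\|$ from (16) give
$$|F_n(\varphi_k)|\le\frac{2\varepsilon\theta_n}{pA_n\|d_k\|}\le\frac4p\cdot\frac{\varepsilon\theta_n}{A_n\|d_{n+1}\|}\le\frac4pF_n(\varphi_{n+1}) .$$
Since $4/p<1$, $\sup_{g\in\mathcal D}F_n(g)=F_n(\varphi_{n+1})$ is attained, and $\varphi_{n+1}$ is admissible at residual $r_n$ for every $t\in(0,1]$. For $t\ge t_0>4/p$ it is the only admissible element: every $\pm\varphi_k$ with $k\ne n+1$ has too small a slope, and $-\varphi_{n+1}$ has negative slope. By Lemma 4 the step length is unique and the next residual is $r_{n+1}$. Starting from $r_L=f$, this proves part 3.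

## The XGA follows $(r_n)$

*We compare the best norm on each line.* Slopes alone do not bound the best norm on a competing line from below, because a step in a nearly flat direction may be long. The tool is a dual certificate: if $\langle V,\varphi_k\rangle=0$, then $\|r_n-\lambda\varphi_k\|\ge\langle V,r_n\rangle/N^*(V)$ for every $\lambda$. We obtain $V$ from $V_n$ by changing one coordinate.

Let $n\ge L$. On the line of $\varphi_{n+1}$ the best value is, by Lemma 4 and (13),
$$N_{n+1}=N_n(1-\delta_{n+1})\le N_n\Big(1-\frac{\theta_n^2}6\Big).\tag{18}$$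

**Step 1. The line of $\varphi_n$** (if $n\ge L+1$). *This is the direction just used.* By Lemma 3(i), $\|r_n-\lambda\varphi_n\|\ge F_n(r_n)=N_n>N_{n+1}$ for all $\lambda$.

**Step 2. The certificate for $k\ne n,n+1$.** *This step builds $V$ with $\langle V,d_k\rangle=0$ without raising the largest coordinate.* Put $s=\langle V_n,d_k\rangle$, and let $j=k-1$ if $s\ge0$, $j=k$ if $s<0$. In both cases $j\ne n$. Let
$$V=V_n-\mu e_j,\qquad\mu=\frac s{\langle e_j,d_k\rangle} .$$
Then $\langle V,d_k\rangle=0$. By (16) the signs of $s$ and $\langle e_j,d_k\rangle$ agree (or $s=0$), and by (16) and Lemma 3(iii)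
$$0\le\mu\le\frac{2|s|}\varepsilon\le\frac4p\theta_n<\theta_n .\tag{19}$$
The $W$-coordinates of $V_n$ lie in $[0,\theta_n]$, so those of $V$ lie in $[-\theta_n,\theta_n]$, and the $n$-th one is still $\theta_n$ because $j\ne n$. Therefore
$$N^*(V)=|V|+\varepsilon\theta_n,\qquad\langle V,x_n\rangle=\langle V,V_n\rangle+\varepsilon\theta_n .$$

**Step 3. The certificate is nearly norming.** *This step shows that the loss is quadratic in $\mu$.* Since $0\le\langle e_j,V_n\rangle\le\theta_n$, $\langle V,V_n\rangle\ge1-\mu\theta_n\ge\frac12$. The component of $V$ orthogonal to the unit vector $V_n$ satisfies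
$$|V|^2-\langle V,V_n\rangle^2=\mu^2\,\big|e_j-\langle e_j,V_n\rangle V_n\big|^2\le\mu^2 .$$
Hence, as $|V|\ge\langle V,V_n\rangle\ge\frac12$,
$$|V|-\langle V,V_n\rangle=\frac{|V|^2-\langle V,V_n\rangle^2}{|V|+\langle V,V_n\rangle}\le\frac{\mu^2}{2\langle V,V_n\rangle}\le\mu^2 .$$

**Step 4. Comparison.** *This step puts the numbers together.* For all $\lambda\in\mathbb R$, using $|V|+\varepsilon\theta_n\ge\frac12$, (19) and (18),
$$\|r_n-\lambda\varphi_k\|\ge\frac{\langle V,r_n\rangle}{N^*(V)}=N_n\Big(1-\frac{|V|-\langle V,V_n\rangle}{|V|+\varepsilon\theta_n}\Big)\ge N_n(1-2\mu^2)\ge N_n\Big(1-\frac{32}{p^2}\theta_n^2\Big)>N_n\Big(1-\frac{\theta_n^2}6\Big)\ge N_{n+1},$$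
because $p\ge17$ gives $\frac{32}{p^2}\le\frac{32}{289}<\frac16$.

So $\inf_{\lambda\in\mathbb R,\,g\in\mathcal D}\|r_n-\lambda g\|=N_{n+1}$. It is attained only for $g=\pm\varphi_{n+1}$ and, by Lemma 4, only with new residual $r_{n+1}$; the two choices differ by replacing $(\varphi,\lambda)$ with $(-\varphi,-\lambda)$. Starting from $r_L=f$, this proves part 4. Since $\|f_m\|\ge1-\varepsilon$ for all $m$, neither algorithm converges strongly for $f$ and $\mathcal D$, and the proof of Theorem 1 is complete. $\blacksquare$
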